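# Differentiating the operator $\sum t_i x_i$: why one block $[2]$ needs at least $r-1$ blocks $[1]$

## 1. Derivatives of kernel vectors

Let $p$ be a prime, $k$ an algebraically closed field of characteristic $p$, and $E\cong(\mathbb Z/p)^r$ with generators $g_1,\dots,g_r$. With $x_i=g_i-1$ we have $kE\cong k[x_1,\dots,x_r]/(x_1^p,\dots,x_r^p)$. Throughout, $r\ge 2$, all modules are finitely generated, and $J=(x_1,\dots,x_r)$.

Fix a $kE$-module $M$. Introduce coordinates $t_1,\dots,t_r$ on $\mathbb A^r$ and let
$$X=t_1x_1+\cdots+t_rx_r$$
act on $M\otimes R$, where $R$ is the ring of functions on some affine open subset of $\mathbb A^r\setminus\{0\}$. Its value at a point $\alpha$ is $X_\alpha=\sum\alpha_ix_i$. Let $\partial_i=1\otimes\partial/\partial t_i$ differentiate coefficients. The operators $x_i$ and $X$ commute with each other, and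
$$[\partial_i,X]=x_i,\qquad[\partial_i,x_l]=0,\qquad [\partial_i,X^n]=nX^{n-1}x_i. \tag{1}$$

The whole talk turns on one manipulation. Take $v=Xw$ with $Xv=0$ and differentiate it. From (1), $X\partial_iv=\partial_i(Xv)-x_iv=-x_iv$, so $\partial_iv$ misses the kernel of $X$ by the error $x_iv$. But differentiating $X^2w=0$ gives $0=X^2\partial_iw+2Xx_iw$, so for $p$ odd
$$x_iv=-\tfrac12X^2\partial_iw\in\operatorname{Ker}X\cap\operatorname{Im}X^2 .$$
Suppose that every element of $\operatorname{Ker}X\cap\operatorname{Im}X^2$ lies in $\operatorname{Im}X^3$. Then $x_iv=X^3z_i$ for some $z_i$, and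
$$X\bigl(\partial_iv+X^2z_i\bigr)=-x_iv+x_iv=0 .$$
The corrected derivative is in the kernel. If moreover $v$ is homogeneous of degree $d$ in the $t$'s, then Euler's formula gives
$$\sum_it_i(\partial_iv+X^2z_i)=d\,v+X^2\sum_it_iz_i,\qquad X^3\sum_i t_iz_i=\sum_i t_ix_iv=Xv=0 .$$
So, modulo $\operatorname{Ker}X\cap\operatorname{Im}X^2$, the $r$ corrected derivatives of the single vector $v$ recombine, with coefficients $t_i$, to $d\,v$.

**Example (no correction needed).** Let $M=kE/J^2$ with $p\ge3$, with basis $1,x_1,\dots,x_r$. Put $v=X\cdot1=\sum t_ix_i$. Then $Xv=0$, $\partial_iv=x_i$ and $\sum t_i\partial_iv=v$. The kernel of $X$ has rank $r$ at every point $\alpha\ne0$, spanned by the $x_i$, and the derivatives of $v$ fill it.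

What this is for: it produces $r$ vectors in the kernel of $X$ from one. If they are independent, the kernel is large. We use this to bound below the number of small Jordan blocks of $X_\alpha$.

## 2. Constant Jordan type and the bound $j\ge r-1$

For $0\ne\alpha\in\mathbb A^r(k)$ we have $X_\alpha^p=0$, so $M$ restricted to $k[X_\alpha]\cong k[t]/(t^p)$ is a direct sum of Jordan blocks $[i]$, $1\le i\le p$. If there are $a_i$ blocks of length $i$, the Jordan type is written $[p]^{a_p}\cdots[1]^{a_1}$.

**Definition.** $M$ has *constant Jordan type* if this type is the same for all $\alpha\neq0$. The *stable* constant Jordan type omits the blocks of length $p$.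

So $M$ has stable constant Jordan type $[2][1]^j$ exactly when $M$ restricted to every $k[X_\alpha]$ is $[p]^n[2][1]^j$ with a fixed $n\ge0$.

A non-example is $kE/(x_2,\dots,x_r)$: here $x_1$ acts with one block $[p]$, while $x_2$ acts as $0$.

**Example (the modules $kE/J^m$).** Since $(\sum\alpha_ix_i)^p=\sum\alpha_i^px_i^p$, any invertible linear substitution in the $x_i$ preserves the ideal $(x_1^p,\dots,x_r^p)$. So for each $\alpha\ne0$ there is an automorphism of $kE$ that carries $X_\alpha$ to $x_1$ and preserves every $J^n$. In particular $kE$ is free over $k[X_\alpha]$, because it is free over $k[x_1]$. Now let $m\le p-1$. Then $kE/J^m=k[x_1,\dots,x_r]/(x_1,\dots,x_r)^m$, and as a $k[x_1]$-module it has one block $[m-c]$ for each monomial of degree $c<m$ in $x_2,\dots,x_r$. Hence $kE/J^m$ has constant Jordan type with $a_m=1$, $a_{m-1}=r-1$ (if $m\ge2$), and no longer blocks. For $m=2$ and $p\ge3$ the type is $[2][1]^{r-1}$.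

Can one make do with fewer than $r-1$ trivial blocks next to a single $[2]$, if free blocks are allowed? Conjecture 18 (CFP) in Benson's notes "Modules of constant Jordan type and vector bundles on projective space" says no. It is true.

**Theorem 1 (Conjecture 18).** Let $p\ge5$. If $M$ has stable constant Jordan type $[2][1]^j$, then $j\ge r-1$.

Conversely, for every $j\ge r-1$ the module $kE/J^2\oplus k^{\,j-r+1}$ has type $[2][1]^j$, by the example.

The hypothesis $p\ge5$ is needed. Schanuel's lemma says that if $0\to K\to F\to N\to0$ and $0\to K'\to F'\to N\to0$ are exact with $F,F'$ projective, then $K\oplus F'\cong K'\oplus F$. Apply it over $k[X_\alpha]$ to $0\to J\to kE\to k\to0$ and $0\to[p-1]\to[p]\to[1]\to0$: the module $J$ has stable type $[p-1]$. For $p=3$ this is $[2]$, so $j=0<r-1$. By hand for $p=3$, $r=2$: over $k[x_1]$ the module $J$ is $\langle x_1,x_1^2\rangle\oplus\langle x_2,x_1x_2,x_1^2x_2\rangle\oplus\langle x_2^2,x_1x_2^2,x_1^2x_2^2\rangle$, of type $[3]^2[2]$. The manipulation of Section 1 breaks down here because $\operatorname{Ker}X\cap\operatorname{Im}X^2$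 is nonzero while $\operatorname{Im}X^3=0$.

The same method gives a stronger statement. The line bundle $F_m(M)$ in part 3 is defined in Section 5.

**Theorem 2.** Let $2\le m\le p-2$. Let $M$ have constant Jordan type with $a_{m+1}=0$ and $p\nmid a_m$. Then:

1. $a_m\,a_{m-1}\ge r-1$.
2. If $a_m=1$, then $a_{m-1}\ge r-1$; for every such $m$ equality occurs for $kE/J^m$.
3. If $a_m=1$, let $d$ be the degree of a nowhere vanishing homogeneous section of the line bundle $F_m(M)$. Then $d\equiv0$ or $d\equiv m-1\pmod p$, or else $a_{m-1}\ge2(r-1)$.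

**Corollary 3.** Let $2\le m\le p-2$, let $M$ have constant Jordan type, and let $p\nmid a_m$. If $a_{m-1}=0$, then $a_ma_{m+1}\ge r-1$. Hence if $a_{m-1}=a_{m+1}=0$, then $p\mid a_m$. In particular, stable constant type $[a]$ with $1\le a\le p-1$ forces $a=1$ or $a=p-1$ (a theorem of Benson).

Theorem 1 is proved in Section 9, and only the case $m=2$ of the intermediate results is needed for it. Sections 10 to 12 prove the rest.

## 3. No free blocks: spaces of rank-one matrices

Let $p\ge3$, and suppose $M$ has type $[2][1]^j$ with no blocks $[p]$ at all. Then every $X_\alpha$ with $\alpha\ne0$ has rank one, and the bound can be found by linear algebra.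

A rank-one map has the form $u\mapsto\lambda(u)m$. If $\lambda,\lambda'$ are independent and $m,m'$ are independent, then $u\mapsto\lambda(u)m+\lambda'(u)m'$ has rank $2$. So any two of the $X_\alpha$ have the same kernel or the same image. If not all images agree, pick $X_\alpha,X_\beta$ with different images, hence with a common kernel $H$. Any third $X_\gamma$ has an image different from that of $X_\alpha$ or of $X_\beta$, hence shares the kernel $H$. So there are two cases.

*Common kernel.* Here $x_i(u)=\lambda(u)m_i$ with $\lambda\neq0$. The $m_i$ are independent, because no $X_\alpha$ is zero. From $X_\alpha^2=0$ we get $\lambda(m_i)=0$, so the $m_i$ lie in $\operatorname{Ker}\lambda$, of dimension $j+1$. Thus $r\le j+1$. Choosing $u$ with $\lambda(u)=1$, the vector $v=Xu=\sum t_im_i$ spans the image of $X$ and has degree $1$, and its derivatives are the $m_i$.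

*Common image.* Here $x_i(u)=\lambda_i(u)\ell$. The $\lambda_i$ are independent functionals and all vanish on $\ell$, so they live on $M/k\ell$, of dimension $j+1$. Again $r\le j+1$. But now the image of $X$ is spanned by $v=\ell$, of degree $0$, and the derivatives of $v$ are all zero.

The transpose exchanges the two cases. Once there are $n>0$ free blocks, $X_\alpha$ has rank $n(p-1)+1$ and this classification says nothing.

## 4. Two places where bare differentiation stops

The natural plan is: take a homogeneous vector $v$ spanning the socle of the block $[2]$ over the family of all $\alpha$, and hope that $\partial_1v,\dots,\partial_rv$ are independent vectors of the kernel. It stops at two points.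

*First, $\partial_iv$ leaves the kernel.* Let $p\ge5$, $M=kE/J^2\oplus kE$, and write $f$ for the generator of the summand $kE$. The socle of the block $[2]$ is well defined only modulo socles of free blocks, so $v=X\cdot1+X^{p-1}f$ is a legitimate choice (ignore homogeneity for the moment). Then $X\partial_iv=-x_iv=-x_iX^{p-1}f$. This is not zero: for $i=1$, the coefficient of $x_1x_2^{p-1}$ is $-t_2^{p-1}$. The correction of Section 1 repairs it. Since $x_iv=X^3z$ with $z=X^{p-4}x_if$, we have
$$\partial_iv+X^2z=x_i+(p-1)X^{p-2}x_if+X^{p-2}x_if=x_i .$$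

*Second, the degree may be divisible by $p$.* The relation $\sum t_i(\text{derivative}_i)=d\,v$ is empty if $d\equiv0$ in $k$. This happens already for the dual of $kE/J^2$: it has basis $1^*,x_1^*,\dots,x_r^*$ with $x_ix_l^*=\delta_{il}1^*$ and $x_i1^*=0$. The image of $X$ is spanned by $1^*$, of degree $0$, and $\partial_i1^*=0$. No independent derivatives exist here. The way out is suggested by Section 3: the degrees for $M$ and for its dual turn out to add up to $1$, so $p$ cannot divide both.

Three tools are now needed: the bundles in which $v$ and its derivatives live, with their gradings; a reason why $r$ sections $s_i$ with $\sum t_is_i$ nowhere zero must be independent; and the duality that controls the degree.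

## 5. Graded bundles on the punctured affine space

Let $S=k[t_1,\dots,t_r]$, $U=\mathbb A^r\setminus\{0\}$, $U_l=\{t_l\neq0\}$, $\mathcal M=M\otimes_k\mathcal O_U$.

**Step 1 (gradings: to make sense of degree).** Let $W\subset\mathbb P^{r-1}$ be an affine open subset contained in some $D_+(t_l)$, let $A=\Gamma(W,\mathcal O)$, and let $\tilde W\subset U_l$ be the preimage of $W$. Then $\Gamma(\tilde W,\mathcal O)=A[t_l,t_l^{-1}]$, which is graded with $\deg t_i=1$. So $\Gamma(\tilde W,\mathcal M)$ is graded, with $M$ in degree $0$. The operators $X,x_i,\partial_i$ are homogeneous of degrees $1,0,-1$. The Euler operator $\mathcal E=\sum t_i\partial_i$ multiplies elements of degree $e$ by $e$: such an element has coefficients $a\,t_l^e$ with $a\in A$ a quotient of homogeneous polynomials of equal degree, so $\mathcal Ea=0$ and $\mathcal E(t_l^e)=e\,t_l^e$.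

**Definition.** A *graded bundle* is a vector bundle $P$ on $U$ such that each $\Gamma(\tilde W,P)$ is a graded module over $\Gamma(\tilde W,\mathcal O)$, compatibly with restriction. A global section is homogeneous of degree $e$ if all its restrictions to the $\tilde W$ are.

Kernels and images of homogeneous maps (when they are bundles), quotients by graded subbundles, and $\mathcal Hom$, $\Lambda$, $\otimes$ of graded bundles are graded. All bundles below arise from $\mathcal M$ in this way. If $P\to P'$ is a homogeneous surjection, then over the affine scheme $\tilde W$ every section of $P'$ lifts, and a homogeneous section has a homogeneous lift: take the appropriate homogeneous component of any lift.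

**Step 2 (line bundles: to find a nowhere vanishing homogeneous section).** Let $P$ be a graded bundle and $N=\Gamma(\tilde W,P)$. Since $t_l$ is a unit of degree $1$, $N=\bigoplus_et_l^eN_0$. Also $N_0\cong N/(t_l-1)N$ is a finitely generated projective $A$-module, compatible with restriction to smaller $W$. So the degree-$0$ parts form a vector bundle $P_0$ on $\mathbb P^{r-1}$, and $P$ is its pull-back. The degree-$e$ parts are $t_l^eP_0$ over $D_+(t_l)$ and glue to $P_0(e)$. If $P$ has rank $1$, then $P_0\cong\mathcal O(-d)$ for some $d$. A nowhere vanishing section of $P_0(d)\cong\mathcal O$ is a nowhere vanishing global section of $P$, homogeneous of degree $d$.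

Since $r\ge2$, $\Gamma(U,\mathcal O)=S$. A nowhere vanishing function on $U$ has a regular inverse, so it is a unit of $S$: a nonzero constant, of degree $0$. In particular two nowhere vanishing homogeneous sections of $P$ differ by a constant, so $d$ depends only on $P$.

**Step 3 (the bundles that isolate blocks of one length).** Assume $M$ has constant Jordan type. On a reduced scheme of finite type over $k$, a coherent sheaf whose fibres at closed points have constant dimension is locally free. Applied to cokernels: if a map of bundles on $U$ has constant rank at closed points, its kernel and image are subbundles, with fibres the kernels and images of the fibre maps. Each $X^i$ has constant rank, so $\operatorname{Ker}X^i$ and $\operatorname{Im}X^i$ are subbundles of $\mathcal M$. The map $X^i:\operatorname{Ker}X^{i+1}\to\mathcal M$ has fibrewise kernel $\operatorname{Ker}X^i_\alpha$, of constant dimension. Hence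
$$\mathcal V_i:=X^i(\operatorname{Ker}X^{i+1})=\operatorname{Ker}X\cap\operatorname{Im}X^i$$
is a subbundle of $\mathcal M$ with fibre $\operatorname{Ker}X_\alpha\cap\operatorname{Im}X_\alpha^i$. (The second equality: a section $X^iw$ is killed by $X$ iff $X^{i+1}w=0$.) Over affine opens, sections of $\mathcal V_i$ lift along $X^i$ to $\operatorname{Ker}X^{i+1}$. A block of length $l$ contributes its bottom vector to $\operatorname{Ker}X_\alpha$, and this lies in $\operatorname{Im}X^i_\alpha$ iff $l\ge i+1$; so $\operatorname{rank}\mathcal V_i$ is the number of blocks of length $\ge i+1$.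

We have $\mathcal V_0\supseteq\mathcal V_1\supseteq\cdots$. Each $\mathcal V_{i+1}$ is a subbundle of $\mathcal V_i$, because the fibre maps into $\mathcal M$ are injective. Put
$$F_i=F_i(M)=\mathcal V_{i-1}/\mathcal V_i ,$$
a graded bundle of rank $a_i$. If $a_{i+1}=0$ then $\mathcal V_i=\mathcal V_{i+1}$, being subbundles of equal rank.

**Example.** For $M=kE/J^2$ and $p\ge3$: $\mathcal V_0$ is free on $x_1,\dots,x_r$, $\mathcal V_1=\mathcal O\cdot\sum t_ix_i$, $\mathcal V_2=0$. So $F_2=\mathcal V_1$ has $d=1$. For its dual, $F_2=\mathcal O\cdot1^*$ has $d=0$.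

## 6. The corrected derivatives $D_i$

Let $2\le m\le p-2$ and let $M$ have constant Jordan type with $a_{m+1}=0$. Then $\mathcal V_m=\mathcal V_{m+1}$; this is the hypothesis "kernel and image of $X^2$ lies in the image of $X^3$" of Section 1, for general $m$. Put
$$P=F_m=\mathcal V_{m-1}/\mathcal V_m,\qquad Q=\mathcal V_{m-2}/\mathcal V_m .$$
So $P\subset Q$ is a subbundle and $Q/P=F_{m-1}$.

**Proposition 4.** There are additive maps of sheaves $D_i:P\to Q$ ($1\le i\le r$), homogeneous of degree $-1$, with
$$D_i(f\bar v)=(\partial_if)\bar v+fD_i\bar v\tag{2}$$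
for functions $f$, and
$$\sum_it_iD_i\bar v=e\,\bar v\quad\text{if $\bar v$ is homogeneous of degree $e$.}\tag{3}$$

**Step 1 (the error term lies deeper in the filtration).** Let $v$ be a section of $\mathcal V_{m-1}$ over an affine open set. Write $v=X^{m-1}w$ with $X^mw=0$. Then $0=\partial_i(X^mw)=X^m\partial_iw+mX^{m-1}x_iw$, and $m$ is invertible in $k$, so
$$x_iv=X^{m-1}x_iw=-\tfrac1mX^m\partial_iw .$$
Also $Xx_iv=x_iXv=0$. Hence $x_iv\in\operatorname{Im}X^m\cap\operatorname{Ker}X=\mathcal V_m=\mathcal V_{m+1}$. So there is a section $z$ with $x_iv=X^{m+1}z$. Define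
$$D_iv=\text{class of }\ \partial_iv+X^mz\ \text{ in }Q .$$

**Step 2 (the value lies in $\mathcal V_{m-2}$).** First, $X(\partial_iv+X^mz)=\partial_i(Xv)-x_iv+X^{m+1}z=0$. Second, $\partial_iv=X^{m-1}\partial_iw+(m-1)X^{m-2}x_iw\in\operatorname{Im}X^{m-2}$, and $X^mz\in\operatorname{Im}X^{m-2}$. So the sum lies in $\operatorname{Ker}X\cap\operatorname{Im}X^{m-2}=\mathcal V_{m-2}$.

**Step 3 (the choice of $z$ does not matter).** Two choices differ by a section of $\operatorname{Ker}X^{m+1}$, and $X^m\operatorname{Ker}X^{m+1}=\mathcal V_m$ is zero in $Q$.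

**Step 4 (descent to $P$).** We show that $D_i$ kills $\mathcal V_m=\mathcal V_{m+1}$. Let $v=X^{m+1}w'$ with $X^{m+2}w'=0$. Then $x_iv=X^{m+1}(x_iw')$, so we may take $z=x_iw'$, and
$$\partial_iv+X^mz=X^{m+1}\partial_iw'+(m+1)X^mx_iw'+X^mx_iw'=X^{m+1}\partial_iw'+(m+2)X^mx_iw' .$$
This lies in $\operatorname{Im}X^m$, and in $\operatorname{Ker}X$ by Step 2, hence in $\mathcal V_m$. So its class in $Q$ is $0$.

The construction is additive in $v$ (add the $z$'s), and by Step 3 it is compatible with restriction. Since sections of $P$ over affine opens lift to $\mathcal V_{m-1}$, we get an additive map of sheaves $D_i:P\to Q$. If $v$ is homogeneous of degree $e$, then $x_iv$ has degree $e$ and $z$ can be taken homogeneous of degree $e-m-1$. Then $\partial_iv+X^mz$ is homogeneous of degree $e-1$.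

**Step 5 (the two identities).** For $fv$ we may use $fz$, and $\partial_i(fv)+X^mfz=(\partial_if)v+f(\partial_iv+X^mz)$; this is (2). For (3), lift $\bar v$ to a homogeneous $v$ of degree $e$, with $x_iv=X^{m+1}z_i$. Then $X^{m+1}\sum t_iz_i=\sum t_ix_iv=Xv=0$, so $X^m\sum t_iz_i\in X^m\operatorname{Ker}X^{m+1}=\mathcal V_m$. Therefore $\sum t_iD_i\bar v$ is the class of $\mathcal Ev=ev$. $\square$

## 7. Sections $s_i$ with $\sum t_is_i$ nowhere zero

Suppose first that $\mathcal G$ is a free bundle of rank $q<r$ on $U$. Sections $s_i$ are then vectors of polynomials, and $\sum t_is_i$ consists of $q$ polynomials vanishing at the origin. Their common zero set has a component through $0$ of dimension at least $r-q\ge1$, so $\sum t_is_i$ vanishes somewhere on $U$. This argument evaluates at the origin, and it is not available in general: for $r\ge3$, the kernel of $(t_1,\dots,t_r):\mathcal O_U^r\to\mathcal O_U$ is not free, since its module of global sections is the syzygy module of $(t_1,\dots,t_r)$ over $S$, and $k$ has projective dimension $r\geq 3$. (This kernel is a summand of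 $\operatorname{Ker}X$ for the dual of $kE/J^2$.) Cohomology takes the place of the origin.

**Lemma 5.** Let $\mathcal G$ be a vector bundle on $U$ with global sections $s_1,\dots,s_r$ such that $v=\sum t_is_i$ vanishes nowhere. Then $s_1\wedge\cdots\wedge s_r\ne0$ in $\Gamma(U,\Lambda^r\mathcal G)$. In particular $\operatorname{rank}\mathcal G\ge r$.

**Step 1 (compare two Koszul complexes).** Let $\varphi:\mathcal O^r\to\mathcal G$, $e_i\mapsto s_i$, and $t=\sum t_ie_i$, so $\varphi(t)=v$. Consider the complexes $(\Lambda^\bullet\mathcal O^r,t\wedge)$ and $(\Lambda^\bullet\mathcal G,v\wedge)$ on $U$. They are exact: $v$ vanishes nowhere, so locally $\mathcal G=\mathcal Ov\oplus\mathcal G'$ and $\Lambda^\bullet\mathcal G=\Lambda^\bullet\mathcal G'\oplus v\wedge\Lambda^\bullet\mathcal G'$, and both the kernel and the image of $v\wedge$ are $v\wedge\Lambda^\bullet\mathcal G'$; the same holds for $t$. Since $\varphi(t\wedge\eta)=v\wedge\varphi(\eta)$, the map $\Lambda^\bullet\varphi$ is a chain map. Let $Z_t^i$, $Z_v^i$ be the kernels of the differentials in degree $i$. Then: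

- $Z_t^1=t\mathcal O\cong\mathcal O$ and $Z_v^1=v\mathcal O\cong\mathcal O$, and $\varphi:Z_t^1\to Z_v^1$ is an isomorphism;
- $Z_t^r=\Lambda^r\mathcal O^r$, and $s_1\wedge\cdots\wedge s_r$, the image of $e_1\wedge\dots\wedge e_r$, is a section of $Z_v^r$.

**Step 2 (pass from degree $r$ to degree $1$).** By exactness, $0\to Z^i\to\Lambda^i\to Z^{i+1}\to0$ is exact for $i\ge1$, for both complexes, and $\varphi$ maps one sequence to the other. The connecting maps compose to
$$\delta:H^0(Z^r)\to H^1(Z^{r-1})\to\cdots\to H^{r-1}(Z^1),$$
and naturality gives $\varphi_*\,\delta_t(e_1\wedge\cdots\wedge e_r)=\delta_v(s_1\wedge\cdots\wedge s_r)$, where $\varphi_*:H^{r-1}(Z_t^1)\to H^{r-1}(Z_v^1)$ is an isomorphism. So it suffices to show $\delta_t(e_1\wedge\cdots\wedge e_r)\ne0$.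

**Step 3 (nonvanishing in the standard complex).** The kernel of the first connecting map is the image of $t\wedge:\Lambda^{r-1}S^r\to\Lambda^rS^r=S$, which is the ideal $(t_1,\dots,t_r)$. It does not contain $1$, so $e_1\wedge\cdots\wedge e_r$ survives. For $1\le a\le r-2$, the kernel of $H^a(Z_t^{r-a})\to H^{a+1}(Z_t^{r-a-1})$ is a quotient of $H^a(U,\Lambda^{r-a-1}\mathcal O^r)$, which is $0$ because $H^a(U,\mathcal O)=0$ for $0<a<r-1$. So all later connecting maps are injective, and $\delta_t(e_1\wedge\cdots\wedge e_r)\ne0$. $\square$

## 8. Duality adds the degrees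

Let $M^\#=\operatorname{Hom}_k(M,k)$ with $(af)(u)=f(au)$ for $a\in kE$; this is a module because $kE$ is commutative. Here $X_\alpha$ acts by the transpose, so $M^\#$ has the same constant Jordan type as $M$. Objects for $M^\#$ are marked $\#$.

**Lemma 6.** For each $n\ge1$ there is a perfect $\mathcal O_U$-bilinear pairing $\{\,,\}:F_n^\#\times F_n\to\mathcal O_U$, homogeneous of degree $-(n-1)$.

**Step 1 (definition).** For local sections $f=(X^\#)^{n-1}g\in\mathcal V_{n-1}^\#$ with $(X^\#)^ng=0$, and $v=X^{n-1}w\in\mathcal V_{n-1}$ with $X^nw=0$, put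
$$\{f,v\}=f(w)=g(v).$$
The two expressions agree because $f(w)=g(X^{n-1}w)$. The first does not involve $g$ and the second does not involve $w$, so the value depends only on $f$ and $v$.

**Step 2 (descent to the quotients).** If $v=X^nb\in\mathcal V_n$, then $g(v)=((X^\#)^ng)(b)=0$. If $f=(X^\#)^nb'\in\mathcal V_n^\#$, then $f(w)=b'(X^nw)=0$. So the pairing is defined on $F_n^\#\times F_n$.

**Step 3 (degree).** For homogeneous $v$ take $w$ homogeneous of degree $\deg v-(n-1)$. Then $f(w)$ has degree $\deg f+\deg v-(n-1)$.

**Step 4 (perfectness).** Fix a fibre at $\alpha$, and let $v\in\operatorname{Ker}X_\alpha\cap\operatorname{Im}X_\alpha^{n-1}$ pair to zero with everything. So $g(v)=0$ for all $g\in\operatorname{Ker}(X_\alpha^\#)^n=(\operatorname{Im}X_\alpha^n)^\perp$. Then $v\in\operatorname{Im}X_\alpha^n\cap\operatorname{Ker}X_\alpha$, that is, $v$ is zero in the fibre of $F_n$. Since $\operatorname{rank}F_n^\#=a_n=\operatorname{rank}F_n$, the pairing is perfect. $\square$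

## 9. Proof of Theorem 1

Let $p\ge5$ and let $M$ have type $[p]^n[2][1]^j$.

**Step 1 (place the problem in the set-up).** Take $m=2$. Then $m\le p-2$, and $a_3=0$ because $p\ne3$. The ranks of $\mathcal V_0,\mathcal V_1,\mathcal V_2,\mathcal V_3$ are $n+1+j,\ n+1,\ n,\ n$. So $P=\mathcal V_1/\mathcal V_2$ has rank $1$ and $Q=\mathcal V_0/\mathcal V_2$ has rank $j+1$. By Section 5, $P$ has a nowhere vanishing section $\bar v\in\Gamma(U,P)$, homogeneous of some degree $d$.

**Step 2 (the case $d\not\equiv0\pmod p$: differentiate).** Let $s_i=D_i\bar v\in\Gamma(U,Q)$. By (3), $\sum t_is_i=d\,\bar v$. This vanishes nowhere in $Q$, because $P$ is a subbundle of $Q$ and $d\ne0$ in $k$. Lemma 5 gives $j+1=\operatorname{rank}Q\ge r$.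

**Step 3 (the case $d\equiv0\pmod p$: pass to the dual).** $M^\#$ also has type $[p]^n[2][1]^j$. Let $\bar v^\#$ be a nowhere vanishing section of $P^\#$, homogeneous of degree $d^\#$. By Lemma 6 with $n=2$, $\{\bar v^\#,\bar v\}$ is a function on $U$, homogeneous of degree $d+d^\#-1$, and it vanishes nowhere because the pairing is a perfect pairing of line bundles. It is therefore a nonzero constant, of degree $0$. So $d^\#=1-d\equiv1\not\equiv0\pmod p$. Step 2 applied to $M^\#$ gives $j\ge r-1$. $\blacksquare$

## 10. Several blocks of length $m$: a trace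

We now prove Theorem 2(1) and (2). Let $2\le m\le p-2$, $a_{m+1}=0$, $\mu=a_m$ with $p\nmid\mu$, and keep $P,Q,D_i$ from Section 6. For $\mu>1$ there is no distinguished section of $P$ to differentiate. There is one of $\det P$, and the $D_i$ act on it through a trace.

**Step 1 (the bundle that receives the sections).** The map $\operatorname{tr}:\mathcal End(P)\to\mathcal O$ is surjective, so its kernel is a subbundle of $\mathcal End(P)$, which is a subbundle of $\mathcal Hom(P,Q)$. Let
$$\mathcal G=\mathcal Hom(P,Q)/\{\phi\in\mathcal End(P):\operatorname{tr}\phi=0\}.$$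
Since $\mathcal Hom(P,Q)/\mathcal End(P)=\mathcal Hom(P,F_{m-1})$ and $\mathcal End(P)/\{\operatorname{tr}=0\}\cong\mathcal O$, there is an exact sequence of bundles
$$0\to\mathcal O\,\tau\to\mathcal G\to\mathcal Hom(P,F_{m-1})\to0,$$
in which $\phi\in\mathcal End(P)$ maps to $\operatorname{tr}(\phi)\tau$. So $\tau$ vanishes nowhere, and $\operatorname{rank}\mathcal G=1+\mu a_{m-1}$.

**Step 2 (global sections $s_i$ of $\mathcal G$).** Let $\omega$ be a nowhere vanishing section of $\det P$, homogeneous of degree $\delta$ (Section 5). By (2), $D_i$ is not $\mathcal O$-linear; we subtract a local operator with the same defect. Let $b=(v_1,\dots,v_\mu)$ be a local frame of $P$ with $v_1\wedge\cdots\wedge v_\mu=\omega$; such frames exist locally, after scaling one member. Let $\nabla_i^b:P\to P$ be the additive map with $\nabla_i^b(fv)=(\partial_if)v+f\nabla_i^bv$ and $\nabla_i^bv_c=0$ for all $c$. Then $D_i-\nabla_i^b:P\to Q$ is $\mathcal O$-linear. Let $s_i$ be its class in $\mathcal G$.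

To see that these classes glue, let $b'=bg$ be another such frame, so $\det g=1$ and $v'_c=\sum_av_ag_{ac}$. Then $(\nabla_i^{b'}-\nabla_i^b)v_c'=-\sum_a(\partial_ig_{ac})v_a$. So the $\mathcal O$-linear map $\nabla_i^{b'}-\nabla_i^b$ sends $bg$ to $-b\,\partial_ig$; its matrix in the frame $b$ is $-(\partial_ig)g^{-1}$, with trace $-\partial_i(\det g)/\det g=0$. Hence $D_i-\nabla_i^b$ and $D_i-\nabla_i^{b'}$ differ by a trace-zero endomorphism of $P$ and have the same class in $\mathcal G$. So $s_i\in\Gamma(U,\mathcal G)$.

**Step 3 (the Euler relation).** We show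
$$\sum_it_is_i=\delta\,\tau.\tag{4}$$
Over $\tilde W$ for a small affine open $W\subset\mathbb P^{r-1}$, choose a frame of $P$ of degree-$0$ elements (a frame of $P_0$). Its wedge product is a frame of $\det P$ of degree $0$, so it becomes $\omega$ after multiplication by a homogeneous unit of degree $\delta$. Multiply the first member of the frame by this unit. In the new frame $b=(v_1,\dots,v_\mu)$ the degrees are $\delta,0,\dots,0$, and by (3)
$$\sum_it_i(D_i-\nabla_i^b)(v_c)=\sum_it_iD_iv_c=\deg(v_c)\,v_c .$$
So $\sum t_i(D_i-\nabla_i^b)$ is an endomorphism of $P$ of trace $\delta$, and its class in $\mathcal G$ is $\delta\tau$.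

**Step 4 (the case $\delta\not\equiv0\pmod p$).** By (4), $\sum t_is_i$ vanishes nowhere. Lemma 5 gives $1+\mu a_{m-1}=\operatorname{rank}\mathcal G\ge r$.

**Step 5 (the case $\delta\equiv0\pmod p$).** The module $M^\#$ has the same $a_i$. Let $\omega^\#$, of degree $\delta^\#$, be the corresponding section for $M^\#$. The determinant of the perfect pairing of Lemma 6 with $n=m$ is an isomorphism $\det P^\#\otimes\det P\cong\mathcal O_U$, homogeneous of degree $-\mu(m-1)$. It sends $\omega^\#\otimes\omega$ to a nowhere vanishing homogeneous function, hence to a nonzero constant. So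
$$\delta+\delta^\#=\mu(m-1).\tag{5}$$
Thus $\delta^\#\equiv\mu(m-1)\not\equiv0\pmod p$, because $p\nmid\mu$ and $1\le m-1\le p-3$. Step 4 for $M^\#$ gives $\mu a_{m-1}\ge r-1$. This proves part 1.

**Step 6 (part 2).** Put $\mu=1$ in part 1. Equality for $kE/J^m$ is the example in Section 2, where $a_m=1$, $a_{m+1}=0$ and $a_{m-1}=r-1$. $\blacksquare$

## 11. Orthogonal spaces of derivatives

We prove Theorem 2(3). Let $\mu=1$, and let $\bar v,\bar v^\#$ be nowhere vanishing homogeneous sections of $P,P^\#$, of degrees $d,d^\#$. By (5) with $\mu=1$, $d+d^\#=m-1$. Assume $d\not\equiv0$ and $d\not\equiv m-1\pmod p$; then also $d^\#\not\equiv0$. Now differentiation works for $M$ and for $M^\#$ at once, and we compare the results.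

**Step 1 (two spaces of dimension $r-1$).** Put $s_i=D_i\bar v\in\Gamma(U,Q)$ and $s_l^\#=D_l^\#\bar v^\#\in\Gamma(U,Q^\#)$. They are homogeneous of degrees $d-1$ and $d^\#-1$, with $\sum t_is_i=d\bar v$ and $\sum t_ls_l^\#=d^\#\bar v^\#$, both nowhere zero. By Lemma 5, $s_1\wedge\cdots\wedge s_r\ne0$. As $U$ is integral, this is nonzero at the generic point, so there the $s_i$ span an $r$-dimensional space, and it contains the line $P$ because it contains $d\bar v$. Their images in $F_{m-1}=Q/P$ therefore span a space $N$ of dimension $r-1$. In the same way the $s_l^\#$ give $N^\#\subset F_{m-1}^\#$ of dimension $r-1$ at the generic point.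

**Step 2 (they are orthogonal, for degree reasons).** Use Lemma 6 with $n=m-1\ge1$. The pairing of the images of $s_l^\#$ and $s_i$ is an element of $\Gamma(U,\mathcal O)=S$, homogeneous of degree
$$(d^\#-1)+(d-1)-(m-2)=(m-1)-2-(m-2)=-1 .$$
A polynomial of degree $-1$ is $0$. So $N\perp N^\#$ under a perfect pairing of spaces of dimension $a_{m-1}$, and $2(r-1)\le a_{m-1}$. $\blacksquare$

## 12. Syzygies exchange $[i]$ and $[p-i]$

We prove Corollary 3. Theorem 2 bounds $a_{m-1}$ when $a_{m+1}=0$; the corollary reverses the roles, and the syzygy module does the reversing.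

**Step 1 (the type of $\Omega M$).** Take $0\to\Omega M\to F\to M\to0$ with $F$ a finitely generated free $kE$-module. For each $\alpha\neq0$, $F$ is free over $k[X_\alpha]$ by the example in Section 2. A block $[i]$ with $1\le i\le p-1$ has the cover $0\to[p-i]\to[p]\to[i]\to0$. Adding these up, together with the identity covers of the blocks $[p]$, gives a second presentation of $M$ over $k[X_\alpha]$, with kernel $\bigoplus_{i<p}[p-i]^{a_i(M)}$. Schanuel's lemma and uniqueness of the Jordan decomposition show that $\Omega M$ has $a_{p-i}(\Omega M)=a_i(M)$ for $1\le i\le p-1$, at every $\alpha$. The number of blocks $[p]$ is then fixed by $\dim\Omega M$. So $\Omega M$ has constant Jordan type with $a_i(\Omega M)=a_{p-i}(M)$ for $1\le i\le p-1$.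

**Step 2 (apply Theorem 2).** Suppose $a_{m-1}(M)=0$, and let $m'=p-m\in[2,p-2]$. Then $a_{m'+1}(\Omega M)=a_{m-1}(M)=0$, and $a_{m'}(\Omega M)=a_m(M)$ is prime to $p$, and $a_{m'-1}(\Omega M)=a_{m+1}(M)$. Theorem 2(1) for $\Omega M$ and $m'$ gives
$$a_m(M)\,a_{m+1}(M)\ge r-1 .$$

**Step 3 (the two consequences).** If $p\nmid a_m$ and $a_{m-1}=a_{m+1}=0$, then Step 2 gives $0\ge r-1$, which contradicts $r\ge2$. So $a_{m-1}=a_{m+1}=0$ forces $p\mid a_m$. A module of stable type $[a]$ with $2\le a\le p-2$ would have $a_a=1$ and $a_{a-1}=a_{a+1}=0$, which is impossible. Hence $a=1$ or $a=p-1$. $\blacksquare$
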